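\title{Isochronous centers of polynomial Hamiltonian systems of even degree}

\begin{abstract}
We show that a planar polynomial Hamiltonian system of even degree can have an
isochronous center. An explicit Hamiltonian of degree $15$ gives a system of
degree $14$ with a center around which every periodic orbit has period
$2\pi/(3\sqrt3)$. It belongs to a family of Hamiltonians of degree $Nt$, with
$N\ge3$ odd and $t\ge N+1$, each having $(N-1)/2$ isochronous centers in a
half-plane. This family realizes every even degree $n$ such that $n+1$ is
composite and not the square of a prime. Near each center the Hamiltonian is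
$-|F|^2$ for a complex coordinate $F$ in which the density of the area form is
harmonic, and isochronicity is the mean value property.
\end{abstract}

\section{Introduction}\label{sec:intro}

For a nonconstant $H\in\mathbb{R}[x,y]$ consider the Hamiltonian system
\begin{equation}\label{eq:ham}
\dot x=-H_y(x,y),\qquad \dot y=H_x(x,y).
\end{equation}
Its \emph{degree} is the larger of the degrees of $H_x$ and $H_y$. If $H$ has
degree $d$ and top homogeneous part $H_d$, Euler's identity
$x\,\partial_xH_d+y\,\partial_yH_d=dH_d$ shows that one of the partial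
derivatives of $H_d$ is nonzero, so the system has degree $d-1$. A periodic
orbit is a Jordan curve; it \emph{surrounds} a point $p$ if $p$ lies in the
bounded component of its complement. An equilibrium $p$ is a \emph{center} if
some punctured neighborhood of $p$ is filled with periodic orbits. The
\emph{period annulus} of $p$ is the largest punctured neighborhood of $p$ filled
with periodic orbits surrounding $p$, and the center is \emph{isochronous} if
all orbits in the period annulus have the same minimal period.

In odd degree, isochronous centers are easy to write down. For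
$H=\frac12\bigl(x^2+(y+x^m)^2\bigr)$ and $u=y+x^m$, system \eqref{eq:ham} reads
$\dot x=-u$, $\dot u=x$. The origin is an isochronous center of period $2\pi$,
and the degree $2m-1$ is any odd number. More generally, if $(f,g)$ is a
bijective polynomial map of the plane with Jacobian determinant $1$ and
$H=\frac12(f^2+g^2)$, then $\dot f=-g$ and $\dot g=f$. But a sum of squares has
even degree, since the squares of the leading forms cannot cancel, so systems
obtained in this way always have odd degree. This leads to the following
question, posed in \cite{periods}.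

\begin{quote}
\emph{Is there a planar polynomial Hamiltonian system of even degree which has
an isochronous center?}
\end{quote}

One would guess that the answer is no. The construction above cannot leave odd
degree. For degrees $2$ and $4$ nonexistence is known, the case of degree $4$
being due to Jarque and Villadelprat \cite{JV}; we do not use these facts. And
Proposition~\ref{prop:boundary} below shows that in even degree the period
annulus of an isochronous center must have a boundary orbit that reaches
infinity in finite time, so that the periodic orbits make arbitrarily long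
excursions, all in exactly the same time. Nevertheless the answer is yes.

\begin{theorem}\label{thm:14}
Let
\[
H(x,y)=x^{9}(y+x^2)^3+3x^5(x+1)(y+x^2)^2+3x(x^2+x+1)(y+x^2).
\]
System \eqref{eq:ham} has degree $14$, and $p=(1,-4)$ is an isochronous center.
Every periodic orbit surrounding $p$ has minimal period $2\pi/(3\sqrt3)$.
\end{theorem}

This is the case $N=3$, $t=5$ of a family.

\begin{theorem}\label{thm:family}
Let $N\ge3$ be odd, let $t\ge N+1$ be an integer, and put $\zeta=e^{2\pi i/N}$,
$S=x^N(y+x^{t-N})$ and
\[
H_{N,t}=S\prod_{j=1}^{N-1}\Bigl(S+\frac{1-\zeta^j}{x}+1-\zeta^{-j}\Bigr).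
\]
\begin{enumerate}
\item[(i)] $H_{N,t}$ is a real polynomial of degree exactly $Nt$. Its
Hamiltonian system has degree $Nt-1$, which is even when $t$ is odd.
\item[(ii)] The equilibria in $\{x>0\}$ are exactly the $\frac{N-1}{2}$ points
$p_k=\bigl(1,\,2\cos\frac{2\pi k}{N}-3\bigr)$, $1\le k\le\frac{N-1}{2}$. All of
them are isochronous centers, and every periodic orbit surrounding $p_k$ has
minimal period
\[
T_k=\frac{4\pi}{N^2}\sin\frac{2\pi k}{N}.
\]
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:degrees}
If $n$ is even and $n+1$ is composite and not the square of a prime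
$(n=14,20,26,32,34,38,44,\dots)$, there is a polynomial Hamiltonian system of
degree $n$ with an isochronous center. In particular there are infinitely many
such even degrees, and the number of isochronous centers of such a system can
be arbitrarily large.
\end{corollary}

\begin{proof}
Let $N$ be the smallest prime factor of the odd number $n+1$, so $N\ge3$, and
let $t=(n+1)/N$. Then $t>1$ and all prime factors of $t$ are at least $N$, so
$t\ge N$; and $t\ne N$ because $n+1\ne N^2$. Theorem~\ref{thm:family} applies.
For the last two claims take $N$ odd and large and $t=N+2$.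
\end{proof}

We do not determine all even $n$ for which such systems exist. When $n+1$ is a
prime or the square of a prime it has no factorization $Nt$ with $3\le N<t$,
and the construction gives nothing.

Section~\ref{sec:prelim} collects the tools and proves
Proposition~\ref{prop:boundary}. Section~\ref{sec:14} proves
Theorem~\ref{thm:14} by a direct computation: along orbits, $dt$ agrees with a
closed $1$-form that has a logarithmic pole at the center, so the period does
not depend on the orbit. Section~\ref{sec:harmonic} isolates the reason, a
harmonic area density. Sections~\ref{sec:model} and~\ref{sec:poly} build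
$H_{N,t}$ from this mechanism, and Section~\ref{sec:proof} finishes the proof
of Theorem~\ref{thm:family}.

\section{Changes of coordinates, Jordan curves, and the boundary of the
annulus}\label{sec:prelim}

\paragraph{Coordinates.}
System \eqref{eq:ham} is the identity $\dot x\,dy-\dot y\,dx=-dH$, whose left
side is the contraction of the area form $dx\wedge dy$ with the vector field.
If $(q_1,q_2)$ are other smooth coordinates on an open set and
$dx\wedge dy=\lambda\,dq_1\wedge dq_2$, the same contraction equals
$\lambda(\dot q_1\,dq_2-\dot q_2\,dq_1)$, so that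
\begin{equation}\label{eq:change}
\dot q_1=-H_{q_2}/\lambda,\qquad \dot q_2=H_{q_1}/\lambda .
\end{equation}
The orbits depend only on the level curves of $H$; the periods depend also on
the density $\lambda$.

\paragraph{Jordan curves.}
Let $\Gamma$ be a smooth Jordan curve; call the bounded component of its
complement the interior and the other the exterior. We use three facts.
\begin{enumerate}
\item[(J1)] An unbounded connected set disjoint from $\Gamma$ lies in the
exterior.
\item[(J2)] $\Gamma$, traced once, has winding number $\pm1$ about each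
interior point and $0$ about each exterior point.
\item[(J3)] If $\Phi$ is a diffeomorphism between open subsets of the plane
whose domain contains $\Gamma$ and its interior $I$, then $\Phi(I)$ is the
interior of $\Phi(\Gamma)$. Indeed $\Phi(I)$ is open, and it is bounded and
closed in $\mathbb{R}^2\setminus\Phi(\Gamma)$ because $\Phi(I\cup\Gamma)$ is
compact.
\end{enumerate}

\begin{proposition}\label{prop:boundary}
Let $p$ be an isochronous center of \eqref{eq:ham}, with period $T$ and period
annulus $A$.
\begin{enumerate}
\item[(a)] If $q\ne p$ is a boundary point of $A$, the solution starting at $q$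
becomes unbounded within time $T$.
\item[(b)] If $H$ has odd degree, such boundary points exist.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Otherwise the solution $\varphi_s(q)$ exists for $0\le s\le T$. Take
$q_n\in A$ with $q_n\to q$. The closed curves $s\mapsto\varphi_s(q_n)$ converge
uniformly on $[0,T]$ to $s\mapsto\varphi_s(q)$, which avoids $p$. By (J2) the
limit is a closed curve of winding number $\pm1$ about $p$, so $q$ lies on a
periodic orbit $\Gamma$ surrounding $p$. On a short segment transverse to
$\Gamma$ at $q$ the first integral $H$ is strictly monotone, so the return map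
is the identity. Hence a neighborhood of $\Gamma$ is filled with periodic
orbits, which surround $p$ by continuity of the winding number. By maximality
this neighborhood lies in $A$, so $q$ is not a boundary point.

(b) Otherwise $A=\mathbb{R}^2\setminus\{p\}$ by connectedness, and $p$ is the
only critical point of $H$. The polynomial $H-H(p)$ has odd degree, so it takes
both signs and vanishes at some $q\ne p$. Let $D$ be the union of the orbit
through $q$ and its interior; on the orbit $H=H(p)$. If $H$ were not constant
on $D$, its maximum or minimum on $D$ would differ from $H(p)$ and would be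
attained at an interior point other than $p$, a second critical point. So $H$
is constant on an open set, which is absurd.
\end{proof}

The proposition is not used in the proofs below, but it says what to look for:
a picture in which the boundary of the annulus passes through a point that has
been sent to infinity.

\section{The system of degree 14}\label{sec:14}

In this section $H$ is the polynomial of Theorem~\ref{thm:14} and
$\zeta=e^{2\pi i/3}$. The three terms of $H$ have degrees $15$, $10$ and $5$,
so the system has degree $14$.

\paragraph{A cubic in disguise.}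
On $\{x>0\}$ put $v=1/x$ and $S=x^3(y+x^2)$. Then
\[
H=S^3+3(1+v)S^2+3(1+v+v^2)S .
\]
The shift $z=S+1+v$ removes the quadratic term of this cubic in $S$. Expanding
$z^3-3vz-v^3-1$ in powers of $S$, the coefficient of $S^2$ is $3(1+v)$, that of
$S$ is $3(1+v)^2-3v=3(1+v+v^2)$, and the constant term is
$(1+v)^3-3v(1+v)-v^3-1=0$. Hence
\[
H=z^3-v^3-1-3vz=S\,|\ell|^2,\qquad \ell=z-\zeta v-\zeta^2,
\]
where the second equality is the factorization
$A^3+B^3+C^3-3ABC=\prod_{j=0}^2(A+\zeta^jB+\zeta^{-j}C)$ with
$(A,B,C)=(z,-v,-1)$. The map $(x,y)\mapsto(v,z)$ is a diffeomorphism of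
$\{x>0\}$ onto $\{v>0\}$, since $x=1/v$ and $y=v^3(z-1-v)-v^{-2}$. From
$dv=-x^{-2}dx$ and $z_y=x^3$ we get $dv\wedge dz=-x\,dx\wedge dy$, that is,
$dx\wedge dy=-v\,dv\wedge dz$. By \eqref{eq:change},
\begin{equation}\label{eq:vz3}
\dot v=\frac{H_z}{v}=\frac{3(z^2-v)}{v},\qquad
\dot z=-\frac{H_v}{v}=\frac{3(v^2+z)}{v}.
\end{equation}

\paragraph{The center.}
We have $\operatorname{Re}\ell=z+\frac v2+\frac12$ and
$\operatorname{Im}\ell=\frac{\sqrt3}{2}(1-v)$. So $\ell$ is an affine
isomorphism from the $(v,z)$-plane onto $\mathbb{C}$, vanishing at
$(v,z)=(1,-1)$, where $S=-3$ and $(x,y)=(1,-4)=p$. Near $p$ we can write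
$H=-|G|^2$ with $G=\sqrt{-S}\,\ell$, and $G$ is a local diffeomorphism at $p$
because $dG=\sqrt3\,d\ell$ there. The small circles $|G|=r$ are level curves of
$H$ without critical points, hence periodic orbits, and $p$ is a center.

\paragraph{Time as a logarithmic form.}
The equations \eqref{eq:vz3} cannot be integrated at sight, but we do not need
the solutions, only the time of one turn. Since $\ell$ is a complex coordinate
centered at $p$, one turn is measured by $\dot\ell/\ell$. From \eqref{eq:vz3},
\[
\dot\ell=\dot z-\zeta\dot v=\frac3v\bigl(v^2+z-\zeta z^2+\zeta v\bigr)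
=-\frac3v\,(z-\zeta v-\zeta^2)(\zeta z+\zeta^2v),
\]
because the last product expands to
$\zeta z^2+(\zeta^2-\zeta^2)vz-\zeta^3v^2-\zeta^3z-\zeta^4v$. Thus $\ell$
divides $\dot\ell$, and with $\rho=z/v$,
\[
\frac{\dot\ell}{\ell}=-3(\zeta\rho+\zeta^2),\qquad
\operatorname{Re}\frac{\dot\ell}{\ell}=\frac32(1+\rho),\qquad
\operatorname{Im}\frac{\dot\ell}{\ell}=\frac{3\sqrt3}{2}(1-\rho).
\]
The angular speed $\operatorname{Im}(\dot\ell/\ell)$ is not constant, but its
variable part is proportional to that of
$\operatorname{Re}(\dot\ell/\ell)=\frac{d}{dt}\ln|\ell|$, whose integral over a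
closed orbit vanishes. Eliminating $\rho$,
\begin{equation}\label{eq:time3}
\operatorname{Im}\frac{\dot\ell}{\ell}
+\sqrt3\,\operatorname{Re}\frac{\dot\ell}{\ell}=3\sqrt3
\qquad\text{on }\{x>0\}\setminus\{p\}.
\end{equation}

\paragraph{The period.}
To use \eqref{eq:time3} we must know that the orbits stay in $\{x>0\}$. Since
$x$ divides $H$, it divides $H_y$, so $\dot x=0$ on the line $x=0$ and this line
is invariant. A periodic orbit meeting the line would lie in it, and a line
contains no Jordan curve. Let $\Gamma$ be a periodic orbit surrounding $p$, of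
minimal period $T$. It lies in one of the open half-planes $\{x>0\}$,
$\{x<0\}$, and by (J1) the complementary closed half-plane is exterior to it.
As $p$ is interior, $\Gamma$ and its interior lie in $\{x>0\}$. By (J3),
$\ell(\Gamma)$ is a Jordan curve surrounding $0$, traced once in time $T$. So
$\arg\ell$ changes by $\pm2\pi$ and $\ln|\ell|$ by $0$, and integrating
\eqref{eq:time3} gives $\pm2\pi=3\sqrt3\,T$. Since $T>0$,
$T=2\pi/(3\sqrt3)$. This proves Theorem~\ref{thm:14}. \qed

\section{Harmonic area densities}\label{sec:harmonic}

The cancellation in \eqref{eq:time3} looks accidental. To explain it, take a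
chart $F$ in which the orbits are concentric circles. By \eqref{eq:change} the
period is then an average of the area density over a circle, and there is a
classical class of functions whose circular averages do not depend on the
radius. Recall the mean value property: if $\mu$ is harmonic on the open unit
disk $\mathbb{D}\subset\mathbb{C}$, for instance the imaginary part of a
holomorphic function, then
$\frac1{2\pi}\int_0^{2\pi}\mu(re^{i\theta})\,d\theta=\mu(0)$ for $0<r<1$.

\begin{lemma}\label{lem:harmonic}
Let $U\subset\mathbb{R}^2$ be open, let $F=\xi+i\eta$ be a diffeomorphism of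
$U$ onto $\mathbb{D}$, and let $p=F^{-1}(0)$. Suppose that on $U$
\[
H=-|F|^2,\qquad dx\wedge dy=\mu\,d\xi\wedge d\eta,
\]
where $\mu$ is a positive harmonic function of $F\in\mathbb{D}$. Then the
curves $|F|=r$, $0<r<1$, are periodic orbits of \eqref{eq:ham} surrounding $p$,
of minimal period $\pi\mu(0)$. If $U$ is unbounded, there are no other periodic
orbits surrounding $p$; thus $U\setminus\{p\}$ is the period annulus and $p$ is
an isochronous center.
\end{lemma}

\begin{proof}
By \eqref{eq:change}, $\dot\xi=2\eta/\mu$ and $\dot\eta=-2\xi/\mu$, that is,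
\begin{equation}\label{eq:rotation}
\dot F=-2iF/\mu .
\end{equation}
With $F=re^{i\theta}$ this says $\dot r=0$, $\dot\theta=-2/\mu$. Each circle is
therefore a periodic orbit, of minimal period
$T(r)=\frac12\int_0^{2\pi}\mu(re^{i\theta})\,d\theta=\pi\mu(0)$, and it
surrounds $p$ by (J3). Let $U$ be unbounded and let $\Gamma$ be any periodic
orbit surrounding $p$. The connected set $U$ contains the interior point $p$,
so by (J1) it meets $\Gamma$, at a point other than $p$. That point lies on one
of the circles, and by uniqueness of solutions $\Gamma$ is that circle.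
\end{proof}

In terms of area, $\{|F|^2<h\}$ has area $\int_0^{\sqrt h}2T(r)\,r\,dr$, so the
period is constant exactly when this area is linear in $h$. A constant $\mu$
means that $F$ preserves area up to a factor; if such an $F$ is polynomial, $H$
has even degree as in the introduction. A nonconstant harmonic $\mu$ allows a
chart $F$ that is not polynomial. The problem is now to find $F$ and $\mu$ for
which $|F|^2$ is nevertheless a polynomial in $x,y$, of odd degree.

\section{Symmetric coordinates and a product of lines}\label{sec:model}

Harmonicity is preserved by holomorphic changes of variable, so we may take $F$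
to be a holomorphic function of an auxiliary variable $a$. If $F$ is a
polynomial in $a$ with real coefficients, then $|F|^2=F(a)F(\bar a)$ is
symmetric in $a$ and $\bar a$, hence a real polynomial in
\[
v=a\bar a,\qquad z=a+\bar a .
\]
The map $a\mapsto(v,z)$ is a diffeomorphism of the upper half-plane
$\{\operatorname{Im}a>0\}$ onto $\Omega=\{z^2<4v\}$, with inverse
$a=\frac z2+i\sqrt{v-z^2/4}$. We take $F=a^N-1$. From now on $N$, $t$, $\zeta$
are as in Theorem~\ref{thm:family}, and
\[
\ell_j=z-\zeta^jv-\zeta^{-j},\qquad Q(v,z)=\prod_{j=0}^{N-1}\ell_j .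
\]
For real $(v,z)$ the factor $\ell_0$ is real and $\ell_{N-j}=\overline{\ell_j}$,
so $Q$ is a real polynomial. For $N=3$ it is the cubic of
Section~\ref{sec:14}, with $\ell_0=S$ and $\ell_1=\ell$.

\begin{lemma}\label{lem:model}
\begin{enumerate}
\item[(a)] $Q(ab,a+b)=-(a^N-1)(b^N-1)$ for all $a,b\in\mathbb{C}$. In
particular $Q=-|F|^2$ on $\Omega$.
\item[(b)] The critical points of $Q$ in the real half-plane $\{v>0\}$ are the
points $(1,2\cos\frac{2\pi k}N)$, $1\le k\le\frac{N-1}2$, that is,
$a=\zeta^k$.
\item[(c)] On $\Omega$, with $F=\xi+i\eta$ and any integer $m$,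
\[
-v^m\,dv\wedge dz=\frac4{N^2}\,|a|^{2(m-N+1)}\operatorname{Im}a\;
d\xi\wedge d\eta .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) At $(v,z)=(ab,a+b)$,
\begin{equation}\label{eq:split}
\ell_j=a+b-\zeta^jab-\zeta^{-j}=(a-\zeta^{-j})(1-\zeta^jb),
\end{equation}
and $\prod_j(a-\zeta^{-j})=a^N-1$, $\prod_j(1-\zeta^jb)=1-b^N$.

(b) Let $(v,z)$ be a real critical point with $v>0$, and let $a,b$ be the roots
of $s^2-zs+v$, so that $ab=v\ne0$. Differentiating (a) in $a$ and in $b$,
\[
bQ_v+Q_z=-Na^{N-1}(b^N-1),\qquad aQ_v+Q_z=-Nb^{N-1}(a^N-1).
\]
The left sides vanish, so $a^N=b^N=1$. If $a,b$ are real, then $a=b=1$ because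
$N$ is odd, and $(v,z)=(1,2)$. There $\ell_0=0$ while
$\ell_j=2-2\cos\frac{2\pi j}{N}\neq0$ for $j\ne0$, so
$dQ=\bigl(\prod_{j\ne0}\ell_j\bigr)d\ell_0\ne0$, a contradiction. Hence $a,b$
are nonreal and conjugate, and $\{a,b\}=\{\zeta^k,\zeta^{-k}\}$ with
$1\le k\le\frac{N-1}{2}$. Conversely, at such a point the two factors $\ell_k$
and $\ell_{N-k}$ vanish by \eqref{eq:split}, so $dQ=0$.

(c) Write $a=\alpha+i\beta$. Then $v=\alpha^2+\beta^2$ and $z=2\alpha$ give
$dv\wedge dz=-4\beta\,d\alpha\wedge d\beta$. The Jacobian determinant of the
holomorphic map $F$ is $|F'(a)|^2$, so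
$d\xi\wedge d\eta=N^2|a|^{2N-2}d\alpha\wedge d\beta$.
\end{proof}

In polar coordinates $a=re^{i\phi}$ the density in (c) is a multiple of
$r^\kappa\sin\phi$ with $\kappa=2(m-N+1)+1$, whose Laplacian is
$(\kappa^2-1)r^{\kappa-2}\sin\phi$. It is harmonic exactly for $m=N-1$ and
$m=N-2$. We take the smaller exponent, for which
\begin{equation}\label{eq:density}
-v^{N-2}\,dv\wedge dz=\mu\,d\xi\wedge d\eta,\qquad
\mu=\frac{4}{N^2}\frac{\operatorname{Im}a}{|a|^2}
=\frac4{N^2}\operatorname{Im}\Bigl(-\frac1a\Bigr)>0 .
\end{equation}

\begin{example}
The linear center is the quadratic version of this model. For $F=a^2+1$ we have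
$|F|^2=v^2+(z^2-2v)+1=(v-1)^2+z^2$, and the exponent $N-2$ is $0$, so the area
form is the standard one. For $N\ge3$ the form $v^{N-2}dv\wedge dz$ degenerates
on the line $v=0$, and this is the next difficulty.
\end{example}

\section{From the model to a polynomial Hamiltonian}\label{sec:poly}

We need coordinates $(x,y)$ in which $v^{N-2}dv\wedge dz$ becomes
$\pm dx\wedge dy$ while $Q$ stays polynomial. The choice $v=x$ forces
$z=\pm x^{2-N}y+c(x)$, and then the coefficient of $y^N$ in $Q$ is
$\pm x^{N(2-N)}$, which has a pole. So we send the line $v=0$ to infinity, as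
Proposition~\ref{prop:boundary} suggests, and put $v=1/x$. Then
$-v^{N-2}dv\wedge dz=x^{-N}dx\wedge dz$, which equals $dx\wedge dy$ when
$z=x^Ny+c(x)$. Now the coefficient of $y$ is polynomial, but each $\ell_j$
contains the polar term $-\zeta^j/x$. The function $c$ can cancel this term in
one factor only. With $c=1+1/x$ we get $\ell_0=x^Ny$, and the zero of order $N$
of this factor absorbs the simple poles of the other $N-1$ factors.

The resulting polynomial has leading term $(x^Ny)^N$ and degree $N(N+1)$, which
is even. The parity is repaired by the shear $y\mapsto y+x^{t-N}$, which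
preserves $dx\wedge dy$ and replaces $x^Ny$ by $S=x^Ny+x^t$. The leading term
becomes that of $S^N$. For a sum of squares no shear can change the parity of
the degree; here it can, because $Q$ has odd degree $N$.

\begin{lemma}\label{lem:poly}
The map $\Phi(x,y)=(v,z)=\bigl(\frac1x,\,1+\frac1x+S\bigr)$ is a diffeomorphism
of $\{x>0\}$ onto $\{v>0\}$, with
\[
H_{N,t}=Q\circ\Phi,\qquad dx\wedge dy=-v^{N-2}\,dv\wedge dz .
\]
Moreover $H_{N,t}$ is a real polynomial in $x,y$ of degree $Nt$.
\end{lemma}

\begin{proof}
The inverse is $x=1/v$, $y=v^N(z-1-v)-v^{N-t}$. Substituting $z=1+v+S$ gives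
$\ell_j=S+(1-\zeta^j)v+1-\zeta^{-j}$, and $\ell_0=S$; these are the factors of
$H_{N,t}$. From $dv=-x^{-2}dx$ and $z_y=x^N$ we get
$dv\wedge dz=-x^{N-2}dx\wedge dy$. Writing $S=x^{N-1}\cdot x(y+x^{t-N})$ and
giving one factor $x$ to each $\ell_j$ with $j\ne0$,
\[
H_{N,t}=x\,(y+x^{t-N})\prod_{j=1}^{N-1}
\bigl(xS+(1-\zeta^{-j})x+1-\zeta^j\bigr).
\]
This polynomial is real on the open set $\{x>0\}$, where it equals
$Q\circ\Phi$, so its coefficients are real. Since $t\ge N+1$, the polynomial
$y+x^{t-N}$ has degree $t-N$ and $S$ has degree $t$, so the degree of $H_{N,t}$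
is $(1+t-N)+(N-1)(t+1)=Nt$.
\end{proof}

\section{The petals and the proof of Theorem~\ref{thm:family}}\label{sec:proof}

Part (i) follows from Lemma~\ref{lem:poly}. By the same lemma the equilibria in
$\{x>0\}$ correspond under $\Phi$ to the critical points of $Q$ in $\{v>0\}$,
found in Lemma~\ref{lem:model}(b). At $(v,z)=(1,2\cos\frac{2\pi k}N)$ the
inverse of $\Phi$ gives $x=1$ and $y=z-3$, which is $p_k$.

It remains to apply Lemma~\ref{lem:harmonic} at $p_k$. The function $F=a^N-1$
is not injective on the upper half-plane, so we must select a domain that it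
maps onto $\mathbb{D}$. For $w\in\mathbb{D}$ we have $\operatorname{Re}(1+w)>0$,
so the principal root gives a holomorphic function
\[
g_k(w)=\zeta^k(1+w)^{1/N},\qquad g_k(w)\ne0,\qquad
\Bigl|\arg g_k(w)-\frac{2\pi k}{N}\Bigr|<\frac{\pi}{2N}.
\]
Since $F(g_k(w))=w$, the map $g_k$ is a biholomorphism of $\mathbb{D}$ onto a
domain $P_k\ni\zeta^k$, with inverse $F$. We call $P_k$ a petal; see
Figure~\ref{fig:petals}. For $1\le k\le\frac{N-1}2$ the petal lies in the upper
half-plane, because $\frac{2\pi k}N-\frac\pi{2N}>0$ and
$\frac{2\pi k}{N}+\frac{\pi}{2N}\le\pi-\frac\pi{2N}$.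

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=2.4]
\draw[->] (-1.35,0) -- (1.4,0);
\foreach \n in {1,2} {
  \draw[thick,fill=black!10] (0,0) -- plot[domain=-17.9:17.9,samples=80]
    ({72*\n+\x}:{pow(2*cos(5*\x),0.2)}) -- cycle;
  \foreach \s in {0.35,0.7} {
    \draw plot[domain=0:360,samples=60]
      ({72*\n+atan(\s*sin(\x)/(1+\s*cos(\x)))/5}:{pow(1+2*\s*cos(\x)+\s*\s,0.1)});
  }
  \fill ({72*\n}:1) circle (0.5pt);
  \node at ({72*\n}:1.28) {$P_{\n}$};
}
\draw[dashed] plot[domain=0:17.9,samples=40]
  ({\x}:{pow(2*cos(5*\x),0.2)}) -- (0,0);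
\node[below] at (0,0) {$0$};
\node[below] at (1,0) {$1$};
\end{tikzpicture}
\caption{The set $|a^5-1|<1$ in the upper half-plane of the variable $a$. The
shaded petals around $e^{2\pi i/5}$ and $e^{4\pi i/5}$ are the period annuli of
the two centers of $H_{5,t}$ in $\{x>0\}$; the closed curves
$|a^5-1|=\mathrm{const}$ are periodic orbits. The point $a=0$ is at infinity in
the $(x,y)$-plane, since $x=|a|^{-2}$. The dashed half-petal contains no
equilibrium.}
\label{fig:petals}
\end{figure}

Let $U_k\subset\{x>0\}$ be the open set that corresponds to $P_k$ under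
$(x,y)\mapsto(v,z)\mapsto a$. Then $F$ is a diffeomorphism of $U_k$ onto
$\mathbb{D}$ with $F(p_k)=0$. By Lemmas~\ref{lem:model}(a)
and~\ref{lem:poly} and by \eqref{eq:density}, on $U_k$
\[
H_{N,t}=-|F|^2,\qquad dx\wedge dy=\mu\,d\xi\wedge d\eta,\qquad
\mu=\frac4{N^2}\operatorname{Im}\Bigl(-\frac1{g_k(F)}\Bigr).
\]
The function $\mu$ is positive, and it is harmonic on $\mathbb{D}$ because
$-1/g_k$ is holomorphic there. The set $U_k$ is unbounded: as $F\to-1$ in
$\mathbb{D}$, $a\to0$ and $x=1/v=|a|^{-2}\to\infty$. By
Lemma~\ref{lem:harmonic}, $p_k$ is an isochronous center and every periodic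
orbit surrounding it has minimal period
\[
\pi\mu(0)=\frac{4\pi}{N^2}\operatorname{Im}\bigl(-\zeta^{-k}\bigr)
=\frac{4\pi}{N^2}\sin\frac{2\pi k}N .
\]
This proves Theorem~\ref{thm:family}. \qed

\begin{remark}[The period annulus]
The proof identifies the period annulus of $p_k$ as $U_k\setminus\{p_k\}$. Its
outer boundary is the boundary of the petal with $a=0$ removed, a connected arc
of the level set $H_{N,t}=-1$ without equilibria. It is thus a single orbit,
along which $x\to\infty$ at both ends, and by
Proposition~\ref{prop:boundary}(a) it reaches infinity in finite time.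
\end{remark}

\begin{remark}[The hypotheses]
The condition $N\ge3$ provides nonreal $N$th roots of unity, which are the
centers. In the proof, oddness of $N$ excludes the real root $-1$ in
Lemma~\ref{lem:model}(b); it is indispensable for our purpose, since $Nt-1$ is
odd for every $t$ when $N$ is even. The condition $t\ge N+1$ enters only in
Lemma~\ref{lem:poly}: for $0\le t\le N$ the polynomial $S=x^Ny+x^t$ has degree
$N+1$, not $t$.
\end{remark}

\begin{remark}[The logarithmic form again]
Identity \eqref{eq:time3} is \eqref{eq:rotation} written in the coordinates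
$(v,z)$. Work in $\Omega$, where $F$ is a local diffeomorphism, away from the
zeros of $F$. By \eqref{eq:split} with $b=\bar a$,
$\dot\ell_j/\ell_j=\dot a/(a-\zeta^{-j})+\dot{\bar a}/(\bar a-\zeta^{-j})$. We
have $\sum_j\zeta^j/(s-\zeta^{-j})=Ns^{N-2}/(s^N-1)$, since both sides vanish at
infinity and the right side has residue $1/r=\zeta^j$ at $r=\zeta^{-j}$.
Therefore, by \eqref{eq:rotation} and \eqref{eq:density},
\[
\sum_{j=0}^{N-1}\zeta^j\,\frac{\dot\ell_j}{\ell_j}
=2\operatorname{Re}\frac{\dot F}{aF}
=\frac4\mu\operatorname{Re}\frac{-i}{a}
=\frac4\mu\operatorname{Im}\frac1a=-N^2 .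
\]
Subtracting $\sum_j\dot\ell_j/\ell_j=\dot Q/Q=0$ gives
$\sum_{j=1}^{N-1}(\zeta^j-1)\,\dot\ell_j/\ell_j=-N^2$. For $N=3$ the left side
is $2\operatorname{Re}\bigl((\zeta-1)\dot\ell/\ell\bigr)
=-3\operatorname{Re}(\dot\ell/\ell)-\sqrt3\operatorname{Im}(\dot\ell/\ell)$,
and division by $-\sqrt3$ yields \eqref{eq:time3}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{JV}
Jarque and Villadelprat, J. Differential Equations 180 (2002).

\bibitem{periods}
\emph{Study of period functions},
doi:10.3969/j.issn.1006-8074.2023.01.001,
\texttt{http://mta.csu.edu.cn/\allowbreak CN/\allowbreak article/\allowbreak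
downloadArticleFile.do?\allowbreak attachType=PDF\&id=303}.

\end{thebibliography}
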